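# A product separation condition that does not force interpolation in uniform algebras

## 1. The natural guess: products of pseudohyperbolic distances control interpolation

In the unit disk, a sequence is interpolating for bounded analytic functions exactly when a certain product of pseudohyperbolic distances is bounded below. The product condition makes sense in every uniform algebra, and it is still sufficient in the unit balls of Hilbert spaces. So the natural first guess is that it is sufficient always. We make the guess precise, test it on simple cases, see how far a direct proof goes, and then show that the guess is wrong.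

**Definition (uniform algebra).** A uniform algebra $A$ is a closed subalgebra of $C(X)$, $X$ compact Hausdorff, that carries the supremum norm, contains the constants and separates the points of $X$. Its maximal ideal space $M_A\subset A^*$ consists of the nonzero multiplicative linear functionals; they have norm $1$. Each $f\in A$ is identified with its Gelfand transform, so $f(\varphi)=\varphi(f)$ for $\varphi\in M_A$.

**Definition (pseudohyperbolic metric).** For $\varphi,\psi\in M_A$,
$$\rho(\varphi,\psi)=\sup\{|f(\psi)|:f\in A,\ \|f\|\le1,\ f(\varphi)=0\}.$$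

For an algebra of bounded analytic functions on a domain, a point $z$ is identified with evaluation at $z$. For $H^\infty(\mathbb D)$ and $z,w\in\mathbb D$ one gets the usual $\rho_{\mathbb D}(z,w)=\left|\frac{z-w}{1-\bar wz}\right|$. For $H^\infty(B_H)$, with $B_H$ the open unit ball of a Hilbert space $H$, one gets the pseudohyperbolic metric of $B_H$. For $A=C(X)$, Urysohn's lemma gives $\rho(x,y)=1$ whenever $x\ne y$.

We use two elementary properties. First, if $\|f\|\le1$ and $|f(\varphi)|,|f(\psi)|<1$, then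
$$\rho_{\mathbb D}(f(\varphi),f(\psi))\le\rho(\varphi,\psi). \tag{1}$$
Indeed, with $w=f(\varphi)$ the function $(f-w)/(1-\bar wf)$ lies in $A$ (the geometric series converges), has modulus at most $1$ on $X$, vanishes at $\varphi$, and has modulus $\rho_{\mathbb D}(f(\varphi),f(\psi))$ at $\psi$. Second, $\rho$ is symmetric: if $\|h\|\le1$, $h(\varphi)=0$ and $0<t<1$, then (1) for $th$, with the roles of the two points exchanged, gives $\rho(\psi,\varphi)\ge t|h(\psi)|$; let $t\to1$ and take the supremum over $h$.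

**Definition (interpolation through the bidual).** Each $F\in A^{**}$ is evaluated at $\varphi\in M_A\subset A^*$ by $F(\varphi)$. A sequence $(\varphi_k)$ in $M_A$ is interpolating if for every bounded complex sequence $(a_k)$ there is $F\in A^{**}$ with $F(\varphi_k)=a_k$ for all $k$. Its interpolation constant is the smallest $M$ such that $F$ can always be chosen with $\|F\|\le M\sup_k|a_k|$. The same words are used for finite sets.

Why the bidual? Take $A=C([0,1])$ and $\varphi_k$ the evaluation at $1/k$. No $f\in A$ has $f(1/k)=(-1)^k$, for the trivial reason that $f$ is continuous at $0$. The bidual removes such obstructions. For $H^\infty(\mathbb D)$ and $H^\infty(B_H)$ with points of the open ball, the definition agrees with interpolation by functions of the algebra. Two facts let us pass between $A$ and $A^{**}$.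

**Fact A.** If $f_n\in A$, $f_n(\varphi_k)=a_k$ for $k\le n$, and $\|f_n\|\le C_n\to C$, then there is $F\in A^{**}$ with $\|F\|\le C$ and $F(\varphi_k)=a_k$ for all $k$. Take a weak-* cluster point of $(f_n)$, which exists by Banach–Alaoglu; for each $\varepsilon>0$ a tail lies in the weak-* closed ball of radius $C+\varepsilon$. For a finite set one takes $f_n$ that interpolate all the data.

**Fact B.** Helly's theorem: for $F\in A^{**}$, finitely many functionals in $A^*$ and $\varepsilon>0$ there is $f\in A$ with $\|f\|\le\|F\|+\varepsilon$ that agrees with $F$ on them. Consequently, if $(\varphi_k)$ is interpolating, there is $M<\infty$ such that all data bounded by $1$ on any finite part of the sequence are interpolated by some $f\in A$ with $\|f\|\le M+1$. Indeed $F\mapsto(F(\varphi_k))$ is a bounded operator from $A^{**}$ onto $\ell^\infty$, so the open mapping theorem bounds the norm of a suitable $F$, and Helly's theorem replaces $F$ by $f$.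

The product condition is: there is $\delta>0$ such that
$$\prod_{j\ne k}\rho(\varphi_j,\varphi_k)\ge\delta,\qquad 1\le k<\infty. \tag{2}$$

Three results support the guess. Carleson's theorem: for $H^\infty(\mathbb D)$ and sequences in the open disk, (2) is necessary and sufficient for interpolation, and the constant depends only on $\delta$. Berndtsson's theorem: for $H^\infty(B_n)$, with $B_n$ the unit ball of $\mathbb C^n$, (2) is sufficient for sequences in $B_n$, with a constant that depends only on $\delta$ and not on $n$. Consequently (2) is sufficient for sequences in $B_H$ and $H^\infty(B_H)$, for any Hilbert space $H$, again with a constant depending only on $\delta$. The paper "Spectra of Composition Operators on Algebras of Analytic Functions on Banach Spaces" (https://www.math.ucla.edu/~twg/kor3.pdf) is the source of the question for an arbitrary uniform algebra: does (2) always guarantee that the sequence is interpolating?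

## 2. Four tests of the guess

Continuous functions. Let $A=C(X)$ and let $\varphi_k$ be evaluations at distinct points. All distances are $1$, so (2) holds with $\delta=1$. Using bump functions with disjoint supports, the first $n$ values can be interpolated with norm at most $\sup|a_k|$. By Fact A the sequence is interpolating with constant $1$.

Two points. Let $\rho=\rho(\varphi,\psi)>0$ and let $r\in(0,1]$ solve $\frac{2r}{1+r^2}=\rho$. In every uniform algebra the constant of $\{\varphi,\psi\}$ is exactly $1/r=(1+\sqrt{1-\rho^2})/\rho$. For the lower bound, interpolate $(1,-1)$ with norm $M$ in $A^{**}$. By Helly's theorem, for every $M''>M$ there is $f\in A$ with $\|f\|<M''$ and these values, and (1) for $f/M''$ gives $\rho\ge\rho_{\mathbb D}(1/M'',-1/M'')=\frac{2/M''}{1+1/M''^2}$. As $x\mapsto 2x/(1+x^2)$ is increasing on $[0,1]$, $1/M''\le r$. For the upper bound let $0<\rho'<\rho$, $\frac{2r'}{1+r'^2}=\rho'$ with $r'\in(0,1)$, $|a_1|,|a_2|\le1$, $b_i=r'a_i$. Then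
$$1-\rho_{\mathbb D}(b_1,b_2)^2=\frac{(1-|b_1|^2)(1-|b_2|^2)}{|1-\bar b_2b_1|^2}\ge\frac{(1-|b_1|^2)(1-|b_2|^2)}{(1+|b_1||b_2|)^2}=1-\Big(\frac{|b_1|+|b_2|}{1+|b_1||b_2|}\Big)^2,$$
so $\rho_{\mathbb D}(b_1,b_2)\le\frac{|b_1|+|b_2|}{1+|b_1||b_2|}\le\frac{2r'}{1+r'^2}=\rho'$. Take $h\in A$ with $\|h\|\le1$, $h(\varphi)=0$, $h(\psi)=\rho'$, put $T(z)=\frac{z+b_1}{1+\bar b_1z}$ and $w=T^{-1}(b_2)$, so $|w|=\rho_{\mathbb D}(b_1,b_2)\le\rho'$. Then $\frac1{r'}T(\frac w{\rho'}h)$ takes the values $a_1,a_2$ and has norm at most $1/r'$. Let $\rho'\uparrow\rho$ and use Fact A. So for two points the guess holds, and the constant depends only on $\rho$.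

Finite sets. If $n$ points satisfy $\prod_{j\ne k}\rho(\varphi_j,\varphi_k)\ge\delta$ and $\delta'<\delta$, choose $h_{kj}\in A$ with $\|h_{kj}\|\le1$, $h_{kj}(\varphi_j)=0$ and $|h_{kj}(\varphi_k)|$ so close to $\rho(\varphi_j,\varphi_k)$ that $\prod_{j\ne k}|h_{kj}(\varphi_k)|\ge\delta'$ for each $k$. The Lagrange formula
$$\sum_ka_k\prod_{j\ne k}\frac{h_{kj}}{h_{kj}(\varphi_k)} \tag{3}$$
interpolates $(a_k)$ with norm at most $n\max|a_k|/\delta'$; let $\delta'\uparrow\delta$ and use Fact A. So every finite set passes, with constant at most $n/\delta$. The real question is whether the factor $n$ can be removed.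

One separating coordinate. Let $z_k\in\mathbb D^N$ have first coordinates that satisfy (2) for $\rho_{\mathbb D}$. Carleson's theorem applied to the first coordinates gives interpolation in $H^\infty(\mathbb D^N)$. So in a polydisc trouble can only come from configurations where different pairs are separated by different coordinates. This is where we shall look.

## 3. Pairwise functions work when $\sum(1-\rho)^{1/2}$ is bounded

A sensible attempt at a proof is to improve (3): multiply in extra factors so that the building functions $F_k$ satisfy $\sum_k|F_k|\le1$, which removes the factor $n$. Here is exactly what this yields.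

**Theorem 3.** Let $A$ be any uniform algebra and $(\varphi_k)$ a sequence in $M_A$ with
$$M_0:=\sup_k\Big(\prod_{j\ne k}\rho(\varphi_j,\varphi_k)\Big)^{-1}\exp\Big(2\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))^{1/2}\Big)<\infty.$$
Then $(\varphi_k)$ is interpolating with constant $\le M_0$. So, writing $\rho_{jk}=\rho(\varphi_j,\varphi_k)$, in the condition
$$\inf_{j\ne k}\rho_{jk}>0\quad\text{and}\quad\sup_k\sum_{j\ne k}(1-\rho_{jk})^s<\infty \tag{4}$$
the exponent $s=\frac12$ suffices in every uniform algebra. By Theorem 2 below no $s>\frac12$ does. Condition (2) is the case $s=1$.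

**Step 1: a tournament inequality.** This step is the device that makes the sum of $n$ products at most $1$. If $p_{kj}\in[0,1]$ and $p_{jk}+p_{kj}\le1$ for $1\le j\ne k\le n$, then
$$\sum_{k=1}^n\prod_{j\ne k}p_{kj}\le1. \tag{5}$$
Increasing the $p$'s, we may assume $p_{jk}+p_{kj}=1$. Let each pair play a game independently, $k$ beating $j$ with probability $p_{kj}$. Then $\prod_{j\ne k}p_{kj}$ is the probability that $k$ beats everybody, and these events are disjoint.

**Step 2: two functions per pair.** We produce the entries of the tournament. Fix $n$ and numbers $0<\rho'_{jk}=\rho'_{kj}<\rho_{jk}$ for $1\le j\ne k\le n$ (possible, as $M_0<\infty$ forces $\rho_{jk}>0$). By the definition of $\rho$ and its symmetry, after scaling, for each ordered pair there is $h_{kj}\in A$ with $\|h_{kj}\|\le1$, $h_{kj}(\varphi_j)=0$, $h_{kj}(\varphi_k)=\rho'_{jk}$. For $j<k$ let $r\in(0,1)$ satisfy $\frac{2r}{1+r^2}=\rho'_{jk}$ and put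
$$f=\frac{r-h_{kj}}{1-rh_{kj}}\in A,\qquad g_{jk}=\Big(\frac{1+f}2\Big)^2,\qquad g_{kj}=\Big(\frac{1-f}2\Big)^2 .$$
Then $\|f\|\le1$ and $f(\varphi_j)=r$. Also $r-\rho'_{jk}=-r\frac{1-r^2}{1+r^2}$ and $1-r\rho'_{jk}=\frac{1-r^2}{1+r^2}$, so $f(\varphi_k)=-r$. On $X$,
$$|g_{jk}|+|g_{kj}|=\frac{|1+f|^2+|1-f|^2}4=\frac{1+|f|^2}2\le1 .$$
With $x=\frac{1-r}{1+r}$ we have $1+x=\frac2{1+r}$ and $x^2=\frac{1+r^2-2r}{1+r^2+2r}=\frac{1-\rho'_{jk}}{1+\rho'_{jk}}$. Hence
$$g_{jk}(\varphi_j)=g_{kj}(\varphi_k)=\Big(\frac{1+r}2\Big)^2=(1+x)^{-2}\ge e^{-2x},\qquad x\le(1-\rho'_{jk})^{1/2}.$$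

**Step 3: assembling.** We multiply the pairwise functions. Let $F_k=\prod_{j\ne k}g_{kj}h_{kj}$, the product over $j\le n$. Then $F_k(\varphi_j)=0$ for $j\ne k$. By (5) with $p_{kj}=|g_{kj}(x)|$ at each $x\in X$, and $|h_{kj}|\le1$, we get $\sum_{k\le n}|F_k|\le1$ on $X$. Moreover
$$|F_k(\varphi_k)|\ge\prod_{j\ne k}\rho'_{jk}\cdot\exp\Big(-2\sum_{j\ne k}(1-\rho'_{jk})^{1/2}\Big).$$
As $\rho'\to\rho$, the right side tends to an expression that is at least $1/M_0$, since restricting to $j\le n$ only increases the product and decreases the sum. The function $f_n=\sum_{k\le n}a_kF_k/F_k(\varphi_k)$ interpolates $a_1,\dots,a_n$ and has norm at most $\max_k|a_k|/|F_k(\varphi_k)|$. Taking $\rho'$ close to $\rho$ makes this at most $(M_0+\frac1n)\sup|a_k|$. Fact A finishes the proof of the first claim.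

For the remaining claims: if $\rho_0=\inf\rho_{jk}>0$, then $-\log\rho_{jk}\le(1-\rho_{jk})/\rho_0$, so (4) with $s=\frac12$ bounds the products below (note $1-\rho\le(1-\rho)^{1/2}$) and $M_0<\infty$. By the same inequality (4) with $s=1$ implies (2); conversely (2) gives $\rho_{jk}\ge\delta$ and $\sum_j(1-\rho_{jk})\le-\sum_j\log\rho_{jk}\le\log\frac1\delta$. Finally, for $s>1$ condition (4) is weaker than for $s=1$, so the failure for $s\in(\frac12,1]$ covers all $s>\frac12$. $\square$

Where does the method stop? It pays about $(1-\rho)^{1/2}$ per pair, while (2) only makes $\sum(1-\rho)$ finite. This loss cannot be avoided pair by pair. Suppose $g_1,g_2\in A$ satisfy $|g_1|+|g_2|\le1$ on $X$ and $|g_i(\varphi_i)|\ge1-\varepsilon$ with $\varepsilon\le\frac18$; we claim $\varepsilon\ge\frac14(1-\rho(\varphi_1,\varphi_2))^{1/2}$. Rotate so that $g_i(\varphi_i)>0$. For $\varphi\in M_A$ and unimodular $c_1,c_2$ we have $|(c_1g_1+c_2g_2)(\varphi)|\le1$, so $|g_1(\varphi)|+|g_2(\varphi)|\le1$. Hence $f=g_1-g_2$ has $\|f\|\le1$,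 $\operatorname{Re}f(\varphi_1)\ge1-2\varepsilon$ and $\operatorname{Re}f(\varphi_2)\le-(1-2\varepsilon)$. Apply (1) to $tf$, $t<1$, and put $r=t(1-2\varepsilon)$, $z=tf(\varphi_1)$, $w=tf(\varphi_2)$. Then $|z|,|w|\ge r$ and $\operatorname{Re}(\bar wz)=\operatorname{Re}z\operatorname{Re}w+\operatorname{Im}z\operatorname{Im}w\le-r^2+(1-r^2)$, so $|1-\bar wz|\ge2r^2$ and
$$1-\rho(\varphi_1,\varphi_2)^2\le\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar wz|^2}\le\frac{(1-r^2)^2}{4r^4}.$$
Let $t\to1$: then $r=1-2\varepsilon\ge\frac34$ and $1-r^2\le4\varepsilon$, so $1-\rho\le1-\rho^2\le4\varepsilon^2/r^4\le16\varepsilon^2$. A proof with exponent beyond $\frac12$ would need something that is not pairwise. The next section says that there is none.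

## 4. The guess fails in polydiscs

For $z,w\in\mathbb D^N$ put $\rho_N(z,w)=\max_c\rho_{\mathbb D}(z_c,w_c)$, the maximum over coordinates. Let $A(\mathbb D^N)\subset C(\overline{\mathbb D}^N)$ be the polydisc algebra. Composing a coordinate function with a disk automorphism shows that the pseudohyperbolic distances of $A(\mathbb D^N)$ and of $H^\infty(\mathbb D^N)$ are $\ge\rho_N$.

**Theorem 1.** Let $\frac12<s\le1$. There are $c,\gamma,\gamma'>0$, $C<\infty$, $K\in\mathbb N$ depending only on $s$ such that for every large prime $q$ there are $N$ and $n=q^{K+1}$ points $z_u\in\mathbb D^N$ $(u\in V)$ with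

1. $\sum_{v\ne u}(1-\rho_N(z_u,z_v))^s\le Cq^{-\gamma'}$ for every $u$;
2. if for every $(a_u)$ with $|a_u|\le1$ there is $H\in H^\infty(\mathbb D^N)$ with $\|H\|\le M$ and $H(z_u)=a_u$ for all $u$, then $M\ge c\,n^\gamma$.

**Theorem 2.** For every $s\in(\frac12,1]$ and $\eta\in(0,1)$ there are a uniform algebra $A$ and a sequence $(\varphi_k)$ in $M_A$ with $\sup_k\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))^s\le\eta$, hence (2) with $\delta=1-\eta$, which is not interpolating.

**Corollary 4.** (a) For $H^\infty(\mathbb D^N)$ no bound of the interpolation constant in terms of $\delta$ in (2) is independent of $N$, even for $\delta$ near $1$. (b) For each $\eta\in(0,1)$ there is a sequence in the open unit ball $B_{c_0}$ of $c_0$ that satisfies (2) with $\delta=1-\eta$ for $H^\infty(B_{c_0})$ and is not interpolating. (c) For $n$-point sets satisfying (2), with $\delta<1$ fixed, the worst interpolation constant over all uniform algebras is at most $n/\delta$, and it is at least $cn^\gamma$ for infinitely many $n$.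

So the answer to the question is no, with $\delta$ as close to $1$ as we like. We first deduce Theorem 2 and Corollary 4 from Theorem 1, by placing finite sets side by side. Throughout we use $\prod_j(1-x_j)\ge1-\sum_jx_j$ and $x\le x^s$ for $x,x_j\in[0,1]$.

**Proof of Theorem 2 from Theorem 1.** Choose primes $q_1<q_2<\cdots$ so large that Theorem 1 applies and $Cq_l^{-\gamma'}\le\eta$. This gives $N_l$ and finite sets $Z_l\subset\mathbb D^{N_l}$. Let $X_l=\overline{\mathbb D}^{N_l}$, let $X$ be the one-point compactification of $\bigsqcup_lX_l$, and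
$$A=\{f\in C(X):f|_{X_l}\in A(\mathbb D^{N_l})\text{ for all }l\}.$$
This is a closed subalgebra of $C(X)$ containing the constants. Each $X_l$ is clopen in $X$, so $A$ contains the indicators $1_{X_l}$ and the extensions by $0$ of all functions in $A(\mathbb D^{N_l})$. The indicators separate points of different pieces, and each $X_l$ from the point at infinity; the extended coordinate functions separate points of one $X_l$. So $A$ is a uniform algebra.

Let $(\varphi_k)$ enumerate the evaluations at the points of all $Z_l$. Points in different $Z_l$ have $\rho=1$, by the indicators. Within $Z_l$ we have $\rho\ge\rho_{N_l}$, by extension by $0$. So Theorem 1(1) gives $\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))^s\le\eta$ for every $k$, and $\prod_{j\ne k}\rho(\varphi_j,\varphi_k)\ge1-\sum_{j\ne k}(1-\rho(\varphi_j,\varphi_k))\ge1-\eta$.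

If $(\varphi_k)$ were interpolating, Fact B would give $M<\infty$ such that for every $l$ all data on $Z_l$ bounded by $1$ are interpolated by $f\in A$ with $\|f\|\le M+1$. The restriction of $f$ to $\mathbb D^{N_l}$ lies in $H^\infty(\mathbb D^{N_l})$, so Theorem 1(2) gives $M+1\ge c|Z_l|^\gamma\to\infty$, a contradiction. $\square$

**Proof of Corollary 4 from Theorem 1.** (a) Take $s=1$ and a large $q$. Then $\prod_{v\ne u}\rho\ge1-Cq^{-\gamma'}$, while Helly's theorem and Theorem 1(2) show that the constant of the set in $H^\infty(\mathbb D^N)$ is at least $cn^\gamma$.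

(b) Take $s=1$ and sets $Z_l\subset\mathbb D^{N_l}$ as above with bounds at most $\eta/2$; let $n_l=|Z_l|$. Since $\rho_{\mathbb D}(\mu_i,\mu)\to1$ as $\mu\to1$, we can choose $\mu_l\in(0,1)$ recursively so close to $1$ that
$$(n_1+\dots+n_l)(1-\rho_{\mathbb D}(\mu_i,\mu_l))\le2^{-l-2}\eta\qquad(i<l).$$
Split the coordinates of $c_0$ into a first one and disjoint blocks of sizes $N_1,N_2,\dots$. Consider the points with first coordinate $\mu_l$, block $l$ equal to some $z\in Z_l$, and zeros elsewhere, for all $l$ and $z$. They lie in $B_{c_0}$. Coordinate functions composed with disk automorphisms belong to the unit ball of $H^\infty(B_{c_0})$. For a point of block $i$, compare with its own block by the coordinates of that block, and with other blocks by the first coordinate: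
$$\sum(1-\rho)\le\frac\eta2+\sum_{l<i}n_l(1-\rho_{\mathbb D}(\mu_l,\mu_i))+\sum_{l>i}n_l(1-\rho_{\mathbb D}(\mu_i,\mu_l))\le\frac\eta2+2^{-i-2}\eta+\sum_{l>i}2^{-l-2}\eta\le\eta .$$
So (2) holds with $\delta=1-\eta$. If the sequence were interpolating, Fact B and restriction to the slices $\{\mu_l\}\times\mathbb D^{N_l}\times\{0\}$ would interpolate all data on $Z_l$ bounded by $1$ in $H^\infty(\mathbb D^{N_l})$ with norm at most $M+1$ for all $l$, against Theorem 1(2).

(c) The upper bound was proved with (3). For the lower bound take $s=1$ and $q$ so large that $Cq^{-\gamma'}\le1-\delta$; the set $\{z_u\}$ in the algebra $A(\mathbb D^N)$ satisfies (2), and by Helly's theorem and Theorem 1(2) its constant is at least $cn^\gamma$. $\square$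

It remains to prove Theorem 1.

## 5. How gluing analytic paths bounds the interpolation constant from below

Suppose all data bounded by $1$ on $\{z_u\}_{u\in V}\subset\mathbb D^N$, $|V|=n$, are interpolated in $H^\infty(\mathbb D^N)$ with norm at most $M$.

**Step 1: averaged functions.** We turn the hypothesis into one square-sum bound. Number $V$ by $0,\dots,n-1$, let $\varpi=e^{2\pi i/n}$, take $G_l\in H^\infty(\mathbb D^N)$ with $\|G_l\|\le M$ and $G_l(z_v)=\varpi^{lv}$ for $0\le l<n$, and put $H_u=\frac1n\sum_l\varpi^{-lu}G_l$. Then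
$$H_u(z_u)=1,\qquad\|H_u\|\le M,\qquad\sum_u|H_u(x)|^2=\frac1n\sum_l|G_l(x)|^2\le M^2\quad(x\in\mathbb D^N), \tag{6}$$
where the equality is Parseval's identity for $\mathbb Z_n$. So at one point $x$ most of the $H_u$ are small, although $H_u(z_u)=1$. If random points that start at many different $z_u$ arrive with comparable laws at the same place, there must be a conflict.

A model case by hand. In $\mathbb D^m$ take the $m$ points $\alpha e_u$ ($e_u$ the unit vectors), $\alpha=1-\kappa$. Let $P_\beta$ be the Poisson density of the unit circle at $\beta\in(0,1)$ with respect to normalized length; $P_\beta\le\frac{1+\beta}{1-\beta}\le\frac2{1-\beta}$. For $\alpha<r<1$ and $\beta=\alpha/r$, subharmonicity of $|H_u|^2$ in each variable gives, with $d\zeta$ the Haar measure of $\mathbb T^m$,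
$$1=|H_u(\alpha e_u)|^2\le\int_{\mathbb T^m}|H_u(r\zeta)|^2P_\beta(\zeta_u)\,d\zeta .$$
Sum over $u$ and use (6): $m\le\frac2{1-\beta}M^2$. Let $r\to1$: $M^2\ge\kappa m/2$. The reason is that the $m$ starting points produce laws on the same torus, each with density at most $2/\kappa$.

This alone does not disprove the guess: here $\rho_m(\alpha e_u,\alpha e_v)=\alpha$, so $\sum_{v\ne u}(1-\rho_m)=\kappa(m-1)$, and the bound for $M$ is large only when this sum is large. The way past this point is to give the paths a first stage. The points of the final configuration are labeled by $V=\mathbb F_q\times\mathbb F_q^K$. In the first stage a random slope $d$ is selected, and all points on the line of slope $d$ through $u$, $q$ of them, are brought close enough for a gluing as in the model case. Two points with different first coordinate share a line for only one slope out of $q^K$, and two points with equal first coordinate share no such line. So each pair can be very far apart at the start, and still every point gets, with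 probability bounded below, glued to $q-1$ others. Since gluing happens only with some probability $g_0<1$, we shall use $\log|H_u|$ instead of $|H_u|^2$.

## 6. Parameters, lines and nested cells

Fix $s\in(\frac12,1]$. Choose, in this order:

* $\theta,a\in(0,1)$ with $\sigma:=2\theta as>1$ (this is where $s>\frac12$ is used), and an integer $K$ with $K(\sigma-1)>1$;
* $\epsilon\in(0,\frac18]$ and $\omega>1$ with $\theta\chi_0\omega<\frac\pi2$, where $\chi_0=\frac\pi2+\arcsin4\epsilon\le\frac{2\pi}3$;
* $b=\frac{1-a}2$, and an integer $J\ge1$ with $Jb/2\ge2K+3$;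
* $\Delta=\frac{(1-\theta)\pi}{4(J+1)}$ and $\phi_j=\theta\frac\pi2+2j\Delta$ for $0\le j\le J+1$, so $\phi_{J+1}=\frac\pi2$; $\eta_2=\Delta/8$; $C_\Delta=32/\sin^3\Delta$.

From now on $C$ denotes constants depending only on these choices, possibly different at each occurrence, and $q$ is a large prime. Put
$$\Lambda=q^a,\quad m=q,\quad\kappa=q^{-a-b},\quad\alpha=1-\kappa,\quad\eta_1=q^{-b/4}.$$
Since $1-a=2b$,
$$\kappa m=q^b,\qquad\kappa\Lambda=q^{-b},\qquad a+b<1. \tag{7}$$
Roles: $\Lambda$ measures how far points are separated, $m$ is the number of points on a line, and $\kappa$ is the gluing parameter of the model case. The window $1/m\ll\kappa\ll1/\Lambda$ makes the argument possible. "Large $q$" includes $\Lambda\ge2$, $4\Lambda^{-2\theta}\le\frac12$, $\kappa\le\frac12$, $\eta_1\le\min(\frac14,\frac{\eta_2}2)$; finitely many further requirements appear below.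

**Definition (points, lines, slopes).** $V=\mathbb F_q\times\mathbb F_q^K$, with elements $u=(x_u;y_u)$, and $n=|V|=q^{K+1}$. For a slope $d\in\mathbb F_q^K$ the lines of slope $d$ are $\{(x;\mu+dx):x\in\mathbb F_q\}$, $\mu\in\mathbb F_q^K$. They partition $V$ into $q^K=n/m$ sets of size $m$, and $L_d(u)$ is the one containing $u$. Identify $\mathbb F_q$ with $\{0,\dots,q-1\}$ by a bijection; for digits $e,e'\in\mathbb F_q$ the number $|e-e'|$ is computed with these integers. $\mathrm{com}(d,d')$ is the number of common initial coordinates of $d,d'\in\mathbb F_q^K$; for instance $\mathrm{com}((1,0,2),(1,0,1))=2$. If $x_u\ne x_k$, put $c(u,k)=(y_u-y_k)/(x_u-x_k)\in\mathbb F_q^K$.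

Next we record how the slopes $c(u,k)$ vary when $u$ runs through a line $L$, $y=\mu+dx$, and $k\in V$ is fixed. Put $\varsigma=\mu+dx_k-y_k$, and let $\lambda=\lambda_k(L)$ be the number of initial zeros of $\varsigma$. For $u\in L$ we have $y_u-y_k=\varsigma+d(x_u-x_k)$. So $y_u-y_k=\varsigma$ if $x_u=x_k$, and $c(u,k)=d+\varsigma/(x_u-x_k)$ otherwise. Hence
$$\mathrm{com}(c(u,k),d)=\lambda\ (x_u\ne x_k),\qquad\mathrm{com}(y_u,y_k)=\lambda\ (x_u=x_k). \tag{8}$$
If $\lambda<K$, the digits $c(u,k)_{\lambda+1}=d_{\lambda+1}+\varsigma_{\lambda+1}/(x_u-x_k)$, for $u\in L$ with $x_u\ne x_k$, are pairwise distinct and different from $d_{\lambda+1}$. So each value of $|c(u,k)_{\lambda+1}-d_{\lambda+1}|\ge1$ occurs at most twice, and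
$$\sum_{u\in L,\,x_u\ne x_k}\frac1{|c(u,k)_{\lambda+1}-d_{\lambda+1}|}\le2\sum_{i=1}^{q-1}\frac1i\le C\log q. \tag{9}$$
A tiny illustration: $q=3$, $K=1$, $k=(0;0)$, $L=\{(0;1),(1;2),(2;0)\}$ of slope $d=1$. Then $\varsigma=1$, $\lambda=0$; the points $(1;2)$ and $(2;0)$ have slopes $2$ and $0$ to $k$, distinct and different from $1$.

**Definition (cells).** The level-$0$ cell is $[0,1]$. A level-$l$ cell of length $\ell_l$ is divided into $q$ equal intervals numbered $0,\dots,q-1$; its $q$ children are their closed middle halves. So $\ell_{l+1}=\ell_l/(2q)$, $\ell_l=(2q)^{-l}$, and centers of siblings with digits $e,e'$ at level $l+1$ are at distance $2|e-e'|\ell_{l+1}$. $J_r(d)$ is the level-$r$ cell with digits $d_1,\dots,d_r$, and $I_d=J_K(d)$. The $I_d$ are pairwise disjoint, of total length $2^{-K}$.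

For $q=3$ the level-$1$ cells are $[\frac1{12},\frac3{12}]$, $[\frac5{12},\frac7{12}]$, $[\frac9{12},\frac{11}{12}]$, of length $\frac16$, with neighboring centers $\frac13=2\cdot\frac16$ apart.

For a cell $\mathcal J$ with center $z$ and length $\ell$ put $p_{\mathcal J}(w)=\frac{i\ell}{w-z+i\ell}$ for $\operatorname{Im}w\ge0$ and $p_{\mathcal J}(\infty)=0$. This is an analytic substitute for the indicator of $\mathcal J$. Writing $w-z=x+iy$ with $y\ge0$, $p_{\mathcal J}=\ell\,\frac{(y+\ell)+ix}{x^2+(y+\ell)^2}$. Hence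
$$\operatorname{Re}p_{\mathcal J}\ge0,\quad|p_{\mathcal J}|\le1,\quad|p_{\mathcal J}(w)|\le\frac\ell{|w-z|},\quad|p_{\mathcal J}(i)|\le\ell,\quad\operatorname{Re}p_{\mathcal J}(t)\ge\tfrac45\ (t\in\mathcal J). \tag{10}$$
The last one is $\frac{\ell^2}{(t-z)^2+\ell^2}\ge\frac1{1+1/4}$. Put
$$U_{c,l}=\sum_{r=l+1}^K\Lambda^{r-l-1}p_{J_r(c)},\qquad U_{c,K}=0,\qquad\text{so }\operatorname{Re}U_{c,l}\ge0 .$$
We need a bound for $U_{c,l}$ on a wrong cell. Let $t\in I_d$, $\mathrm{com}(c,d)=\lambda<K$ and $y=|c_{\lambda+1}-d_{\lambda+1}|\ge1$. For $r>\lambda$ the distance from $t\in J_{\lambda+1}(d)$ to $J_{\lambda+1}(c)\supset J_r(c)$ is at least $(2y-1)\ell_{\lambda+1}\ge y\,\ell_{\lambda+1}$, so $|p_{J_r(c)}(t)|\le(2q)^{-(r-\lambda-1)}/y$. For $l\ge\lambda$ we have $r-l-1\le r-\lambda-1$, so, since $\Lambda\le q$, the $r$-th term of $U_{c,l}(t)$ is at most $2^{-(r-l-1)}/y$ in modulus. Therefore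
$$|U_{c,l}(t)|\le\frac2y\qquad(\lambda\le l\le K). \tag{11}$$

## 7. Coordinate functions with arguments barely above $\pi/2$

We need one coordinate for each ordered pair $(k,j)$, a function $R_{kj}(u,w)$ of the label $u$ and of $w$ in the closed upper half-plane. At $w=i$ it should separate $k$ from $j$ strongly; at $w=t\in I_d$ it should be nearly constant in $u$ along each line of slope $d$.

Think of $K=1$. Put $G_k(u,w)=1+\Lambda p_{I_{c(u,k)}}(w)$ if $x_u\ne x_k$, $G_k(k,w)=\Lambda$, and $G_k(u,w)=1$ for the other $u$ with $x_u=x_k$. At $w=i$, $G_k$ is of size $\Lambda$ at $u=k$ and of size about $1$ elsewhere. At $t\in I_d$ with $k\in L$, all $u\in L\setminus\{k\}$ have slope $d$ to $k$, and $G_k$ is of size $\Lambda$ on all of $L$. If $k\notin L$, the slopes $c(u,k)$ are distinct and differ from $d$, and $G_k=1+O(\Lambda/\nu_u)$ by (11), with $\nu_u=|c(u,k)-d|$, for all but at most one $u\in L$. So the quotient $G_j/G_k$ does what we want.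

There is one obstruction. The coordinate must land in the right half-plane after taking a power $\theta$, and Section 6 needs $\theta>\frac12$. But the argument of $G_j/G_k$ can come near $-\pi$: let the cells of $c=c(u,k)$ and $c'=c(u,j)$ have centers $2y_0\ell$ apart, the one of $c'$ on the right, and let $t$ be the midpoint. Then $p_{I_c}(t)=\frac{1+iy_0}{1+y_0^2}$ and $p_{I_{c'}}(t)$ is its conjugate, so the quotient has argument $-2\arctan\frac{\Lambda y_0}{1+y_0^2+\Lambda}$, close to $-\pi$ when $y_0\approx\sqrt\Lambda$ and $\Lambda$ is large. With such arguments uniformly in $q$ one would need $\theta\le\frac12$, hence $\sigma=2\theta as<1$, and the estimate of Section 8 would be lost. The remedy: when $c$ and $c'$ are at digit distance $y_0$, use the smaller weight $\min(\Lambda,\epsilon y_0)$ in both factors. Then at each $w$ one of the two factors is $1+O(\epsilon)$. For $K>1$ one also cancels the common cells.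

**Definition (the functions $R_{kj}$).** Let $k\ne j$, $u\in V$, $\operatorname{Im}w\ge0$ or $w=\infty$. Write $c=c(u,k)$, $c'=c(u,j)$ when defined, and let $R=R_{kj}(u,w)$ be as follows.

* (a) $x_u\notin\{x_k,x_j\}$: let $l=\mathrm{com}(c,c')$. If $l=K$, $R=1$. Otherwise $R=\dfrac{1+BU_{c',l}}{1+BU_{c,l}}$ with $B=\min(\Lambda,\epsilon|c_{l+1}-c'_{l+1}|)$.
* (b) $x_u=x_k\ne x_j$: $R=\Lambda^{-\mathrm{com}(y_u,y_k)}(1+\Lambda U_{c',0})$.
* (c) $x_u=x_j\ne x_k$: $R=\Lambda^{\mathrm{com}(y_u,y_j)}/(1+\Lambda U_{c,0})$.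
* (d) $x_u=x_k=x_j$: $R=\Lambda^{\mathrm{com}(y_u,y_j)-\mathrm{com}(y_u,y_k)}$.

Exchanging $k$ and $j$ exchanges (b) and (c) and keeps $B$, so $R_{jk}=1/R_{kj}$.

**Lemma 1.** $R$ is continuous and zero-free on the closed extended half-plane, analytic inside, and $|\arg R|<\chi_0$ for the principal argument, which is continuous.

**Proof.** All functions $1+BU$ and $1+\Lambda U$ have real part $\ge1$ and are continuous, also at $\infty$. This settles everything in (b), (c), (d), where $|\arg R|<\frac\pi2$, and leaves the argument in (a) with $l<K$. Put $y_0=|c_{l+1}-c'_{l+1}|\ge1$, $\ell=\ell_{l+1}$. At $w=\infty$, $R=1$. Let $w$ be finite. The centers of the siblings $J_{l+1}(c)$, $J_{l+1}(c')$ are $2y_0\ell$ apart, so one of them, say that of $J_{l+1}(c)$, has distance $D\ge y_0\ell\ge\ell$ from $w$. For $r>l$ the center of $J_r(c)\subset J_{l+1}(c)$ has distance at least $D-\ell/2\ge D/2$ from $w$. By (10), $|p_{J_r(c)}(w)|\le\frac{2\ell_r}{y_0\ell}$, so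
$$|BU_{c,l}(w)|\le\frac{2B}{y_0}\sum_{i\ge0}\Big(\frac\Lambda{2q}\Big)^i\le\frac{4B}{y_0}\le4\epsilon .$$
Hence $1+BU_{c,l}(w)$ has $|\arg|\le\arcsin4\epsilon$, and the other factor, having real part $\ge1$, has $|\arg|<\frac\pi2$. The case where the center of $J_{l+1}(c')$ is the far one is the same. So the difference of the two principal arguments, which is continuous, is less than $\chi_0<\pi$ in modulus; it is the principal argument of $R$. $\square$

**Definition (the points $z_u$).** Set $f_{kj}(u,w)=R_{kj}(u,w)^\theta$ (principal branch). As $\theta\chi_0<\frac\pi2$ and $R$ is continuous and zero-free on a compact set, the values of $f_{kj}(u,\cdot)$ lie in a compact subset of the right half-plane $\mathbb H_r$. Let $\mathrm{Cay}(\zeta)=(\zeta-1)/(\zeta+1)$, which maps $\mathbb H_r$ onto $\mathbb D$, let $\mathcal F$ be the set of pairs $(k,j)$ with $k\ne j$, $N=|\mathcal F|\le n^2$, and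
$$z_u=\big(\mathrm{Cay}\,f(u,i)\big)_{f\in\mathcal F}\in\mathbb D^N .$$
We write $f$ both for a pair and for its function, and $R_f$ for the corresponding $R$.

## 8. Separation of the points $z_u$: proof of Theorem 1(1)

The purpose of this step is to read off the distances at $w=i$, using for a pair $k\ne j$ only the coordinate $(k,j)$. For $w,w'\in\mathbb H_r$ with $|w/w'|\le\frac12$ the pseudohyperbolic distance $\rho$ of $\mathbb H_r$ satisfies
$$1-\rho^2=\frac{4\operatorname{Re}w\operatorname{Re}w'}{|w+\overline{w'}|^2}\le\frac{4|w||w'|}{|w'|^2/4}=16\Big|\frac w{w'}\Big| .$$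
By (10), $|\Lambda U_{\cdot,0}(i)|\le\sum_{r\ge1}\Lambda^r\ell_r=\sum_{r\ge1}(\Lambda/2q)^r\le1$.

If $x_k\ne x_j$, then (b) with $u=k$ and (c) with $u=j$ give $|R_{kj}(k,i)|\le2\Lambda^{-K}$ and $|R_{kj}(j,i)|\ge\Lambda^K/2$. After the power $\theta$ the ratio is at most $4\Lambda^{-2\theta K}\le\frac12$, so $1-\rho_N(z_k,z_j)^2\le C\Lambda^{-2\theta K}$. If $x_k=x_j$ and $\mathrm{com}(y_k,y_j)=K-t$ with $1\le t\le K$, then (d) gives $R_{kj}(k,i)=\Lambda^{-t}$ and $R_{kj}(j,i)=\Lambda^t$, so $1-\rho_N(z_k,z_j)^2\le16\Lambda^{-2\theta t}$. For given $k$ and $t$ there are at most $q^t$ such $j$. Since $\Lambda^{2\theta s}=q^\sigma$ and $1-\rho\le1-\rho^2$,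
$$\sum_{j\ne k}(1-\rho_N(z_k,z_j))^s\le Cq^{K+1}q^{-\sigma K}+C\sum_{t=1}^Kq^tq^{-\sigma t}\le Cq^{-\gamma'},\qquad\gamma'=\min\big(K(\sigma-1)-1,\ \sigma-1\big)>0. \quad\square$$
For $K=1$ the first term would be $q^{2-\sigma}$ with $\sigma<2$; this is why several levels are needed.

## 9. Near-constancy along lines

Now we make precise that at $t\in I_d$ each coordinate is nearly constant along a line of slope $d$.

**Lemma 2.** Let $L$ be a line of slope $d$, $t\in I_d$, $(k,j)\in\mathcal F$, $R_u=R_{kj}(u,t)$. There is $R_*\ne0$ with $|\arg R_*|<\frac\pi2$, depending only on $(L,t,k,j)$ and continuous in $t\in I_d$, with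
$$\sum_{u\in L}\mathrm{dev}(u)\le C\Lambda\log q,\qquad\mathrm{dev}(u):=|R_u/R_*-1|+|R_*/R_u-1|.$$

**Step 1: notation and the reference value.** We fix what $R_u$ is compared with. Put $\lambda=\lambda_k(L)$, $\lambda'=\lambda_j(L)$. For $x_u\ne x_k$ let $\nu_u=|c(u,k)_{\lambda+1}-d_{\lambda+1}|$, with $1/\nu_u:=0$ if $\lambda=K$. For $x_u\ne x_j$ let $\nu'_u=|c(u,j)_{\lambda'+1}-d_{\lambda'+1}|$, with $1/\nu'_u:=0$ if $\lambda'=K$. By (9), $\sum_u(1/\nu_u+1/\nu'_u)\le C\log q$.

Let $R_*=1$ if $\lambda=\lambda'$. If $\lambda>\lambda'$ let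
$$R_*=\frac1{1+\Lambda W},\qquad W=\sum_{r=\lambda'+1}^\lambda\Lambda^{r-\lambda'-1}p_{J_r(d)}(t).$$
If $\lambda<\lambda'$, use the reciprocal of the definition with $k,j$ interchanged. Since $R_{jk}=1/R_{kj}$ and $\mathrm{dev}$ is invariant under $(R_u,R_*)\mapsto(1/R_u,1/R_*)$, we may assume $\lambda\ge\lambda'$. Continuity in $t$ is clear, and $\operatorname{Re}(1+\Lambda W)\ge1$ gives $|\arg R_*|<\frac\pi2$. For $\lambda>\lambda'$ put $Q=\Lambda^{\lambda-\lambda'-1}\ge1$. By (10), the term $r=\lambda$ gives $\operatorname{Re}W\ge\frac45Q$, and $|W|\le\sum_{i\le\lambda-\lambda'-1}\Lambda^i\le2Q$, so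
$$\tfrac45\Lambda Q\le|1+\Lambda W|\le3\Lambda Q,\qquad\text{and in all cases}\quad\tfrac13\Lambda^{\lambda'-\lambda}\le|R_*|\le3\Lambda^{\lambda'-\lambda}. \tag{12}$$

**Step 2: the exceptional $u$.** There are at most two $u\in L$ with $x_u\in\{x_k,x_j\}$; a crude bound is enough for them. In case (b), (8) gives $\mathrm{com}(y_u,y_k)=\lambda$ and $\mathrm{com}(c',d)=\lambda'$, so
$$1+\Lambda U_{c',0}(t)=1+\sum_{r\le\lambda'}\Lambda^rp_{J_r(d)}(t)+\Lambda^{\lambda'+1}U_{c',\lambda'}(t).$$
The real part is at least $\frac45\Lambda^{\lambda'}$ and, by (11), the modulus is at most $2\Lambda^{\lambda'}+2\Lambda^{\lambda'+1}\le5\Lambda^{\lambda'+1}$. So $\frac45\Lambda^{\lambda'-\lambda}\le|R_u|\le5\Lambda^{\lambda'-\lambda+1}$. In case (c), likewise, $\frac15\Lambda^{\lambda'-\lambda-1}\le|R_u|\le\frac54\Lambda^{\lambda'-\lambda}$. In case (d), $R_u=\Lambda^{\lambda'-\lambda}$. With (12), $\mathrm{dev}(u)\le C\Lambda$.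

**Step 3: generic $u$, $\lambda=\lambda'$.** Here $R_*=1$ and we show that $R_u$ is close to $1$. If $c=c'$, then $R_u=1$. Otherwise $c,c'$ both agree with $d$ in $\lambda$ digits, so $\lambda\le l<K$, and (11) gives $|BU_{c,l}|\le2\Lambda/\nu_u$, $|BU_{c',l}|\le2\Lambda/\nu'_u$. As $|1+BU|\ge1$ for both factors, $|R_u^{\pm1}-1|\le|BU_{c,l}-BU_{c',l}|$, and $\mathrm{dev}(u)\le4\Lambda/\nu_u+4\Lambda/\nu'_u$.

**Step 4: generic $u$, $\lambda>\lambda'$.** Here the weight $B$ may be less than $\Lambda$, and we must see that this is rarely harmful. Now $c$ agrees with $d$ in $\lambda$ digits and $c'$ in exactly $\lambda'$, so $l=\mathrm{com}(c,c')=\lambda'$, $c_{l+1}=d_{l+1}$, and $B=\min(\Lambda,\epsilon\nu'_u)$. Write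
$$U=U_{c,\lambda'}(t)=W+\Lambda QT,\qquad T=U_{c,\lambda}(t),\quad|T|\le\frac2{\nu_u},\quad\operatorname{Re}T\ge0,$$
and $U'=U_{c',\lambda'}(t)$, with $|U'|\le2/\nu'_u$ and so $|BU'|\le\min(2\Lambda/\nu'_u,2\epsilon)\le\frac14$. Also $\operatorname{Re}U\ge\operatorname{Re}W\ge\frac45Q$. Hence, with (12) and $|1+BU'|\ge1$,
$$\Big|\frac{R_u}{R_*}\Big|=\frac{|1+BU'||1+\Lambda W|}{|1+BU|}\le\frac54\cdot\frac{3\Lambda Q}{\frac45BQ}\le C\Big(1+\frac\Lambda{\nu'_u}\Big),\qquad\Big|\frac{R_*}{R_u}\Big|\le\frac{1+2BQ+2\Lambda BQ/\nu_u}{\frac45\Lambda Q}\le C\Big(1+\frac\Lambda{\nu_u}\Big), \tag{13}$$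
because $\Lambda/B=\max(1,\Lambda/(\epsilon\nu'_u))$ and $B\le\Lambda$.

If $\Lambda/\nu'_u\le\epsilon$ and $\Lambda/\nu_u\le\frac15$, then $B=\Lambda$ and
$$\frac{R_u}{R_*}=\frac{1+\Lambda U'}{1+\delta_u},\qquad\delta_u=\frac{\Lambda\cdot\Lambda QT}{1+\Lambda W},\qquad|\delta_u|\le\frac{2\Lambda^2Q/\nu_u}{\frac45\Lambda Q}=\frac{2.5\,\Lambda}{\nu_u}\le\frac12 .$$
Since $|1+\delta_u|\ge\frac12$ and $|1+\Lambda U'|\ge1$, $\mathrm{dev}(u)\le3(|\Lambda U'|+|\delta_u|)\le C(\Lambda/\nu_u+\Lambda/\nu'_u)$. Otherwise $\Lambda/\nu_u+\Lambda/\nu'_u\ge\epsilon$, and (13) gives $\mathrm{dev}(u)\le2+C(2+\Lambda/\nu_u+\Lambda/\nu_u')\le C(\Lambda/\nu_u+\Lambda/\nu'_u)$.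

Summing over $u\in L$ gives $C\Lambda\log q+2C\Lambda\le C\Lambda\log q$. $\square$

## 10. A map of the disk that removes one factor

In the model case, $0$ and $\alpha=1-\kappa$ are two starting points with comparable boundary laws. Now a coordinate value has the form (common value)$\,\cdot v$ with $v>0$, and we want a map $D$ with $D(0)=1$ and $D(\alpha)=v$, so that the factor $v$ disappears when we pass to the boundary. Many such maps will be multiplied, so $D$ must have small argument except near $\zeta=1$, and the product must never leave the half-plane.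

**Lemma 3.** Let $\theta\le\tau\le1$, $|\psi|\le\tau\frac\pi2-\Delta$, $\varrho>0$, $v=\varrho^\theta$, $e=|\varrho-\varrho^{-1}|$, $8\kappa(1+e)\le\sin^2\Delta$. There is $D$, continuous and zero-free on $\overline{\mathbb D}$, analytic in $\mathbb D$, with a continuous argument such that

* $D(0)=1$, $D(\alpha)=v$, $\arg D(0)=\arg D(\alpha)=0$, and $|\psi+\arg D(\zeta)|<\tau\frac\pi2$ on $\overline{\mathbb D}$;
* if $|\zeta|=1$, $\zeta\ne1$ and $\frac14\ge\xi\ge C_\Delta\kappa e/|1-\zeta|$, then $|\arg D(\zeta)|\le8\xi$.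

$D(\zeta)$ and $\arg D(\zeta)$ are given by explicit formulas, continuous in $(\psi,\tau,\varrho,\zeta)$.

**Step 1: a map onto a rotated half-plane.** This step controls the argument. Put $\hat\psi=\psi/\tau$. Then $|\hat\psi|\le\frac\pi2-\Delta$ and $\cos\hat\psi\ge\sin\Delta$. Put $\hat v=v^{1/\tau}=\varrho^{\theta/\tau}$ and $\hat\mu=\max(\hat v,1/\hat v)$. Since $\theta/\tau\le1$, $|\hat v-\hat v^{-1}|=2\sinh(\frac\theta\tau|\log\varrho|)\le e$, so $\hat\mu\le e+1/\hat\mu\le1+e$. Let
$$\mathcal M(z)=\frac{1+e^{-2i\hat\psi}z}{1-z},\qquad z_*=\frac{\hat v-1}{\hat v+e^{-2i\hat\psi}} .$$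
Then $\mathcal M(0)=1$ and $\mathcal M(z_*)=\hat v$. Since $(e^{i\hat\psi}+e^{-i\hat\psi}z)(1-\bar z)=e^{i\hat\psi}-e^{-i\hat\psi}|z|^2+(e^{-i\hat\psi}z-e^{i\hat\psi}\bar z)$ and the last bracket is purely imaginary,
$$\operatorname{Re}\big(e^{i\hat\psi}\mathcal M(z)\big)=\cos\hat\psi\,\frac{1-|z|^2}{|1-z|^2}>0\qquad(|z|<1).$$
Define $\arg\mathcal M=\mathrm{Arg}(e^{i\hat\psi}\mathcal M)-\hat\psi$. It lies in $(-\pi,\pi)$, so it is the principal argument, and it vanishes at $0$ and $z_*$.

**Step 2: the size of $z_*$.** We need $|z_*|<1$ with a margin, and $|z_*|$ small when $e$ is small. We have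
$$|\hat v+e^{-2i\hat\psi}|^2=(\hat v-1)^2+4\hat v\cos^2\hat\psi\ge\sin^2\!\Delta\,(1+\hat v)^2 .$$
Since $\hat\mu\hat v\le(1+\hat v)^2$,
$$|z_*|\hat\mu\le\frac{|\hat v-1|\hat\mu}{(1+\hat v)\sin\Delta}\le\frac{|\hat v-1|(1+\hat v)}{\hat v\sin\Delta}=\frac{|\hat v-\hat v^{-1}|}{\sin\Delta}\le\frac e{\sin\Delta}. \tag{14}$$
The first identity shows $|z_*|<1$, and with $\frac{\hat v}{(1+\hat v)^2}=\frac{\hat\mu}{(1+\hat\mu)^2}\ge\frac1{4\hat\mu}$,
$$1-|z_*|\ge\tfrac12(1-|z_*|^2)=\frac{2\hat v\cos^2\hat\psi}{|\hat v+e^{-2i\hat\psi}|^2}\ge\frac{2\hat v\sin^2\Delta}{(1+\hat v)^2}\ge\frac{s_0}{\hat\mu},\qquad s_0=\tfrac12\sin^2\Delta .$$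

**Step 3: concentrating the map near $\zeta=1$.** We now precompose with a self-map of the disk that is small away from $1$. Let $\kappa'=4\kappa\hat\mu/s_0$. Then $\kappa'\le8\kappa(1+e)/\sin^2\Delta\le1$. Let $\mathcal B(\zeta)=\frac{\kappa'\zeta}{1-(1-\kappa')\zeta}$. On $\overline{\mathbb D}$ we have $|1-(1-\kappa')\zeta|\ge|\zeta|-(1-\kappa')|\zeta|=\kappa'|\zeta|$, so $|\mathcal B|\le1$; also $\mathcal B(0)=0$. Moreover
$$1-\mathcal B(\alpha)=\frac{1-\alpha}{1-(1-\kappa')\alpha}=\frac\kappa{\kappa+\kappa'\alpha}\le\frac{2\kappa}{\kappa'}=\frac{s_0}{2\hat\mu},$$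
as $\alpha\ge\frac12$. So $\mathcal B(\alpha)>1-s_0/\hat\mu\ge|z_*|$ and $\mathcal B(\alpha)\ge\frac12$. Put $z(\zeta)=z_*\mathcal B(\zeta)/\mathcal B(\alpha)$. Then $|z|\le|z_*|/\mathcal B(\alpha)<1$ on $\overline{\mathbb D}$, $z(0)=0$, $z(\alpha)=z_*$. Let $D=\mathcal M(z)^\tau$ with $\arg D=\tau\arg\mathcal M(z)$. Then $D(0)=1$, $D(\alpha)=\hat v^\tau=v$, both with argument $0$, and $\psi+\arg D=\tau\,\mathrm{Arg}(e^{i\hat\psi}\mathcal M(z))\in(-\tau\frac\pi2,\tau\frac\pi2)$.

**Step 4: small argument away from $1$.** For $0\le r\le1$ and $|\zeta|\le1$, $|1-\zeta|\le|1-r\zeta|+(1-r)\le2|1-r\zeta|$. So, by (14),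
$$|z|\le2|z_*|\cdot\frac{2\kappa'}{|1-\zeta|}=\frac{16\kappa|z_*|\hat\mu}{s_0|1-\zeta|}\le\frac{32\,\kappa e}{\sin^3\Delta\,|1-\zeta|}=\frac{C_\Delta\kappa e}{|1-\zeta|}\le\xi .$$
If $\xi\le\frac14$, then $|\mathcal M-1|\le\frac{2|z|}{1-|z|}\le\frac83|z|\le\frac23$. Since $|\mathrm{Log}(1+x)|\le\frac{|x|}{1-|x|}\le3|x|$ for $|x|\le\frac23$, $|\arg\mathcal M|\le3|\mathcal M-1|\le8|z|\le8\xi$, and $|\arg D|\le|\arg\mathcal M|$. $\square$

## 11. Random analytic paths that forget the label

**Definition (analytic step).** An analytic step from $x\in\mathbb D^N$ consists of a map $\Phi:\overline{\mathbb D}\to\mathbb D^N$, continuous on $\overline{\mathbb D}$ (so with compact image in $\mathbb D^N$) and analytic inside, and an interior point $\zeta^\circ$ with $\Phi(\zeta^\circ)=x$. The next point is $\Phi(\zeta)$, where $\zeta\in\mathbb T$ is chosen by harmonic measure for $\zeta^\circ$: uniformly if $\zeta^\circ=0$, with Poisson density $P_\alpha$ if $\zeta^\circ=\alpha$. The disk may be replaced by the extended upper half-plane.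

For $H\in H^\infty(\mathbb D^N)$ the function $h=H\circ\Phi$ is continuous on $\overline{\mathbb D}$ and analytic inside. For each $i$ the function $\max(\log|h|,-i)$ is continuous on $\overline{\mathbb D}$ and subharmonic, so its value at $\zeta^\circ$ is at most its integral against harmonic measure; letting $i\to\infty$ gives $\log|H(x)|\le\mathbb E\log|H(\Phi(\zeta))|$.

Fix a label $u\in V$. We describe a random point $X^u$ that is reached from $z_u$ by at most $m+2$ successive analytic steps, where the map used in each step may depend on the past. When the process stops, the point stays where it is. Positions are described in $\mathbb H_r^N$, before applying Cay in each coordinate.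

**Step A: choosing a slope.** This step selects the line along which $u$ will be glued. Use $w\mapsto(f(u,w))_f$ on the closed extended upper half-plane, from $w=i$, to $t\in\mathbb R$ with law $P(dt)=\frac{dt}{\pi(1+t^2)}$. By Lemma 1 this is an analytic step. If $t\notin\bigcup_dI_d$, stop. If $t\in I_d$, put $L=L_d(u)$.

**Step B: making the values positive.** Lemma 3 removes positive factors, so we first move all coordinates to positive numbers. Let $\Omega_0=\{0<\operatorname{Re}<\omega,\ |\operatorname{Im}|<1\}$ and let $g:\overline{\mathbb D}\to\overline{\Omega_0}$ be a homeomorphism, conformal inside, with $g(0)=1$ (Riemann and Carathéodory). Let $E_0$ be the open arc that $g$ maps to the open side on $\operatorname{Re}=0$, and $p_0>0$ its normalized length. With $R=R_f(u,t)$ use the map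
$$\zeta_0\mapsto\big(\exp\theta[\log|R|+i\,\arg R\cdot g(\zeta_0)]\big)_f .$$
Its coordinates have argument $\theta\arg R\operatorname{Re}g$, at most $\theta\chi_0\omega<\frac\pi2$ in modulus, and its value at $0$ is $(f(u,t))_f$. Choose $\zeta_0$ uniformly on $\mathbb T$. If $\zeta_0\notin E_0$, stop. If $\zeta_0\in E_0$, then $g(\zeta_0)=ih_0$ with $|h_0|\le1$, and the new coordinates are the positive numbers $F_u^f$, where for all $r\in L$ and with $R_r=R_f(r,t)$ and $R_*=R_*^f$ from Lemma 2 we put
$$F_r^f=\exp\theta[\log|R_r|-h_0\arg R_r],\qquad F_*^f=\exp\theta[\log|R_*|-h_0\arg R_*]>0,$$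
$$v_r^f=F_r^f/F_*^f,\qquad\varrho_r^f=(v_r^f)^{1/\theta},\qquad e_r^f=|\varrho_r^f-1/\varrho_r^f| .$$
None of these depends on which $u\in L$ is the label, only on $(L,t,\zeta_0)$. We claim $e_r^f\le C\,\mathrm{dev}(r)$, so that by Lemma 2
$$\sum_{r\in L}e_r^f\le\Gamma:=C\Lambda\log q\qquad(f\in\mathcal F). \tag{15}$$
Put $z=R_r/R_*$. Then $\log\varrho_r=\log|z|-h_0(\arg R_r-\arg R_*)$, and $|\arg R_r-\arg R_*|<\chi_0+\frac\pi2<\frac{4\pi}3$. If $\mathrm{dev}(r)\le\frac12$, then $|z-1|\le\frac12$ and $|\mathrm{Arg}\,z|\le\frac\pi6$. The difference of arguments is congruent to $\mathrm{Arg}\,z$ modulo $2\pi$ and less than $\frac{4\pi}3<2\pi-\frac\pi6$ in modulus, so it equals $\mathrm{Arg}\,z$. Hence $|\log\varrho_r|\le2|\mathrm{Log}\,z|\le4|z-1|\le2$ and $e_r=2\sinh|\log\varrho_r|\le C\,\mathrm{dev}(r)$. If $\mathrm{dev}(r)>\frac12$, then $e_r\le\varrho_r+\varrho_r^{-1}\le e^{4\pi/3}(|z|+|z|^{-1})\le e^{4\pi/3}(2+\mathrm{dev}(r))\le C\,\mathrm{dev}(r)$.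

**Step C: gluing.** Here the factor $v_u^f$, which still remembers the label, is removed. We enumerate $L=\{1,\dots,m\}$, in a way fixed for each $L$, so that the label $u$ becomes an element of $\{1,\dots,m\}$. The variables $\zeta_1,\dots,\zeta_m\in\mathbb T$ are independent of each other and of $(t,\zeta_0)$ except through the position of $u$ in $L$; $\zeta_r$ is uniform for $r\ne u$, and $\zeta_u$ has density $P_\alpha$. Put
$$\bar e_r^f=e_r^f+\tfrac1q,\qquad\xi_r^f=\frac{C_\Delta\kappa\bar e_r^f}{|1-\zeta_r|}.$$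
Call step $r$ big for $f$ if $\xi_r^f\ge\eta_1$, otherwise small. Let $j_r^f$ be the number of big steps among $1,\dots,r$, and $S_r^f$ the sum of $\xi^f$ over the small ones. The process is stopped after the first step $r$ at which $j_r^f>J$ or $S_r^f>\eta_2$ for some $f\in\mathcal F$.

Define label-free numbers $c_r^f$, $c_0^f=1$, with argument $\psi_r^f$, $\psi_0^f=0$. If the process is not stopped before step $r$, let $D_r^f$ be the map of Lemma 3 with
$$\psi=\psi_{r-1}^f,\qquad\tau=\tfrac2\pi\phi_{j+1}\ \text{ for }j=j_{r-1}^f\le J,\qquad\varrho=\varrho_r^f,$$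
and put $c_r^f=c_{r-1}^fD_r^f(\zeta_r)$, $\psi_r^f=\psi_{r-1}^f+\arg D_r^f(\zeta_r)$. The idea: small steps move the argument by at most $8\xi$ each, and every big step raises the ceiling from $\phi_j$ to $\phi_{j+1}$; there are $J+1$ ceilings below or at $\frac\pi2$ to use.

Let us check that Lemma 3 applies. First, $\theta\le\tau\le1$. Second, $8\kappa(1+e_r^f)\le8\kappa(1+\Gamma)\le\sin^2\Delta$ for large $q$, because $\kappa\Gamma=Cq^{-b}\log q\to0$ by (7). Third, we claim that
$$|\psi_r^f|\le\phi_{j_r^f}+8S_r^f. \tag{16}$$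
This holds for $r=0$. After a big step, $|\psi_r^f|<\tau\frac\pi2=\phi_{j_{r-1}^f+1}=\phi_{j_r^f}$ by Lemma 3. A small step, where $\xi_r^f<\eta_1\le\frac14$ and $\xi_r^f\ge C_\Delta\kappa e_r^f/|1-\zeta_r|$, changes $\psi^f$ by at most $8\xi_r^f$ and leaves $j$ unchanged. As long as the process is not stopped, $8S_r^f\le8\eta_2=\Delta$, and (16) gives $|\psi_r^f|\le\phi_{j_r^f}+\Delta=\phi_{j_r^f+1}-\Delta$, which is the hypothesis on $\psi$ for step $r+1$.

The position of label $u$ after step $r$ is defined to be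
$$(F_*^fc_r^fv_u^f)_f\quad(r<u),\qquad(F_*^fc_r^f)_f\quad(r\ge u).$$
At the start, $r=0$, it is $F_*^fv_u^f=F_u^f$, as it must be. The transitions are analytic steps:

* for $r<u$, the map $\zeta\mapsto(F_*^fc_{r-1}^fD_r^f(\zeta)v_u^f)_f$ from $\zeta^\circ=0$;
* for $r=u$, the map $\zeta\mapsto(F_*^fc_{u-1}^fD_u^f(\zeta))_f$ from $\zeta^\circ=\alpha$, where its value is $(F_*^fc_{u-1}^fv_u^f)_f$, the current position;
* for $r>u$, the map $\zeta\mapsto(F_*^fc_{r-1}^fD_r^f(\zeta))_f$ from $\zeta^\circ=0$.

Their coordinates have the argument of $c_{r-1}^fD_r^f(\zeta)$, less than $\tau\frac\pi2\le\phi_{J+1}=\frac\pi2$ in modulus on $\overline{\mathbb D}$. So the images lie in $\mathbb H_r^N$.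

**Step D: the inequality along the path.** We combine the steps. All quantities are Borel functions of $(t,\zeta_0,\zeta_1,\dots,\zeta_m)$, being built from continuous functions (Lemmas 1–3) and finitely many Borel case distinctions. Since $\log|H|$ is bounded above, conditioning on the past and iterating the one-step inequality gives
$$\log|H(z_u)|\le\mathbb E_u\log|H(X^u)|\qquad(H\in H^\infty(\mathbb D^N)). \tag{17}$$

**Step E: what has been glued.** Let $\mathcal G_u$ be the event that $t\in I_d$ for some $d$, $\zeta_0\in E_0$, and Step C is not stopped. On $\mathcal G_u$,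
$$X^u=Y_{L,t,\zeta_0}(\zeta_1,\dots,\zeta_m)=\big(\mathrm{Cay}(F_*^fc_m^f)\big)_f,\qquad L=L_d(u), \tag{18}$$
and both $Y_{L,t,\zeta_0}$ and the non-stopping event $\mathcal N_{L,t,\zeta_0}\subset\mathbb T^m$ do not depend on which $u\in L$ is the label. Only the law of $(\zeta_r)$ depends on $u$: its density with respect to Haar measure is $P_\alpha(\zeta_u)\le\frac{1+\alpha}{1-\alpha}\le\frac2\kappa$. This is the model case of Section 5, now for the points on one line.

## 12. The gluing has probability bounded below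

**Lemma 4.** There is $g_0>0$ depending only on $s$ (through the choices of Section 6) with $g_u:=\mathbb P_u(\mathcal G_u)\ge g_0$ for all $u\in V$ and all large $q$.

**Step 1: reduction to Step C.** Since $\frac1{\pi(1+t^2)}\ge\frac1{2\pi}$ on $[0,1]$, $P(\bigcup I_d)\ge2^{-K}/(2\pi)$; and $\mathbb P(\zeta_0\in E_0)=p_0$. We show that, given such $(t,\zeta_0)$, Step C is not stopped with probability at least $\frac12$. Then $g_0=2^{-K}p_0/(4\pi)$ works. There are up to $q^{2K+2}$ coordinates to control at once, so each needs a failure probability below about $q^{-2K-3}$. A single big step has too large a probability for this; that is why $J$ of them are allowed.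

Fix $f$ and drop it from the notation. The $\xi_r$ depend on $\zeta_r$ alone and are defined for all $r$, so they are independent. Put $\beta_r=C_\Delta\kappa\bar e_r$. Since $\bar e_r\ge\frac1q$, $C_\Delta\ge1$ and $a+b<1$, $\beta_r\ge q^{-2}$. By (15), $\sum_r\beta_r\le C\kappa(\Gamma+1)\le Cq^{-b}\log q$; in particular $\beta_r\le1$. For $\zeta=e^{i\phi}$, $|\phi|\le\pi$, we have $|1-\zeta|=2|\sin\frac\phi2|\ge\frac{2|\phi|}\pi$, so a uniform $\zeta$ has $|1-\zeta|\le h$ with probability at most $h$. Hence $\mathbb P(\xi_r\ge x)\le\beta_r/x$ for $r\ne u$, $x>0$.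

**Step 2: few big steps.** For large $q$, $\sum_{r\ne u}\mathbb P(\xi_r\ge\eta_1)\le Cq^{-b}q^{b/4}\log q=Cq^{-3b/4}\log q\le q^{-b/2}$. By independence and a union bound over the $J$-element subsets, the probability of at least $J$ big steps among $r\ne u$ is at most $(q^{-b/2})^J\le q^{-2K-3}$. Outside this event there are at most $J$ big steps in total, whatever happens at $r=u$.

**Step 3: small steps add up to little.** Put $\hat\xi_r=\xi_r1_{\{\xi_r<\eta_1\}}$. For $r\ne u$,
$$\mathbb E\hat\xi_r\le\int_0^1\min(1,\beta_r/x)\,dx=\beta_r\Big(1+\log\frac1{\beta_r}\Big)\le3\beta_r\log q,$$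
so $\sum_{r\ne u}\mathbb E\hat\xi_r\le Cq^{-b}\log^2q\le q^{-b/2}$ for large $q$. By convexity $e^{y/\eta_1}\le1+2y/\eta_1$ on $[0,\eta_1]$. Independence and Markov's inequality give, for large $q$,
$$\mathbb P\Big(\sum_{r\ne u}\hat\xi_r\ge\frac{\eta_2}2\Big)\le\exp\Big(-\frac{\eta_2}{2\eta_1}+\frac{2q^{-b/2}}{\eta_1}\Big)\le\exp\Big(-\frac{\eta_2}4q^{b/4}\Big),$$
since $1/\eta_1=q^{b/4}$. Also $\hat\xi_u\le\eta_1\le\eta_2/2$. So outside this event $S_m\le\eta_2$.

**Step 4: all coordinates together.** The union bound over $N\le q^{2K+2}$ functions $f$ gives failure probability at most $q^{-1}+q^{2K+2}\exp(-\frac{\eta_2}4q^{b/4})\le\frac12$ for large $q$. $\square$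

## 13. The lower bound for the interpolation constant: proof of Theorem 1(2)

**Step 1: averaging over the labels.** We show that some $H_u$ is small on its own glued event. Let $H_u$ be as in (6) and $\Theta_u=\mathbb E_u[1_{\mathcal G_u}|H_u(X^u)|^2]$. By (18),
$$\Theta_u=\sum_d\int_{I_d}P(dt)\int_{E_0}d\zeta_0\int_{\mathcal N_{L,t,\zeta_0}}|H_u(Y_{L,t,\zeta_0}(\zeta))|^2P_\alpha(\zeta_u)\,d\zeta,\qquad L=L_d(u),$$
where $d\zeta_0$ and $d\zeta$ are normalized. Sum over $u$, group the $u$ by lines, use $P_\alpha\le2/\kappa$, then (6), and the fact that there are $n/m$ lines of each slope: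
$$\frac1n\sum_u\Theta_u\le\frac2{\kappa n}\sum_d\int_{I_d}P(dt)\int_{E_0}d\zeta_0\sum_{L\text{ of slope }d}\int_{\mathcal N_{L,t,\zeta_0}}\sum_{u\in L}|H_u(Y_{L,t,\zeta_0}(\zeta))|^2\,d\zeta\le\frac2{\kappa n}\cdot\frac nmM^2=\frac{2M^2}{\kappa m}.$$
Choose $u$ with $\Theta_u\le2M^2/(\kappa m)$.

**Step 2: the conflict with $H_u(z_u)=1$.** We insert this $u$ into (17), splitting the expectation: off $\mathcal G_u$ use $|H_u|\le M$, and on $\mathcal G_u$ use Jensen's inequality, $\mathbb E_u[\log|H_u(X^u)|^2\mid\mathcal G_u]\le\log(\Theta_u/g_u)$. Thus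
$$0=\log|H_u(z_u)|\le(1-g_u)\log M+\frac{g_u}2\log\frac{\Theta_u}{g_u}\le\log M-\frac{g_u}2\log\frac{\kappa mg_u}2 .$$
Here $\kappa m=q^b$ by (7) and $g_u\ge g_0$ by Lemma 4. For large $q$ we have $g_0q^b/2\ge1$, and then $g\mapsto\frac g2\log\frac{q^bg}2$ is increasing for $g\ge g_0$. So
$$M\ge\Big(\frac{g_0q^b}2\Big)^{g_0/2}\ge c\,n^\gamma,\qquad\gamma=\frac{g_0b}{2(K+1)},$$
since $n=q^{K+1}$. This proves Theorem 1(2), and with Section 8 and the deductions of Section 4 it completes the proofs of Theorems 1 and 2, of Corollary 4, and of the last claim of Theorem 3. $\square$
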